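# The Sharp Constant for Fixed Points of Set-Valued Quasi-Contractions

## The threshold $3^{-1/3}$

**Theorem 1.**

* **(A)** For every $\alpha\in[3^{-1/3},1)$ there is a metric space with 16 points (hence compact and complete) and a set-valued quasi-contraction on it with constant $\alpha$ and no fixed point.
* **(B)** If $0\le\alpha<3^{-1/3}$, every set-valued quasi-contraction with constant $\alpha$ on a nonempty complete metric space has a fixed point.

Consequently, for $\alpha\in[0,1)$, the statement "every set-valued quasi-contraction with constant $\alpha$ on a nonempty complete metric space has a fixed point" is true if and only if $\alpha<3^{-1/3}\approx 0.6934$.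

Let us unpack this. A point $x$ is a *fixed point* of a set-valued map $T$ if $x\in Tx$. A quasi-contraction is a map satisfying a weak form of the contraction inequality, in which the distance between $Tx$ and $Ty$ is compared not only with $d(x,y)$ but with the largest of five distances; the precise definition is in the next section. For single-valued maps, Ćirić showed that every quasi-contraction on a complete metric space has a unique fixed point, whatever the constant $\alpha<1$. For set-valued quasi-contractions on a complete metric space, existence of a fixed point is known when $\alpha\in[0,\frac12]$. The question of what happens for $\alpha\in(\frac12,1)$ was posed as an open problem by Amini Harandi; our source for it is the paper "An Affirmative Answer to Quasi-Contractions' Open Problem under Some Local Constraints in JS-metric Spaces".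

Since $3<8$, we have $3^{-1/3}>\frac12$. So part (A) answers the question as posed in the negative, and part (B) says exactly how far beyond $\frac12$ the positive statement survives. Two features of the statement deserve attention. The endpoint $3^{-1/3}$ belongs to the negative side. And completeness plays no role in the failure: it already happens on a finite space, where every Cauchy sequence is eventually constant.

We shall see that the number comes from the quantity $k\alpha^k$, $k=1,2,3,\dots$: the condition that all these are below $1$ is $\alpha<k^{-1/k}$ for all $k$, and among integers $k^{-1/k}$ is smallest at $k=3$.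

## Pompeiu–Hausdorff distance and the five-term inequality

Let $(M,d)$ be a metric space and let $P_{cb}(M)$ be the family of all nonempty closed bounded subsets of $M$. For $x\in M$ and $A,B\in P_{cb}(M)$ put
$$D(x,A)=\inf_{a\in A}d(x,a),\qquad H(A,B)=\max\Big\{\sup_{a\in A}D(a,B),\ \sup_{b\in B}D(b,A)\Big\}.$$
$H$ is the Pompeiu–Hausdorff metric on $P_{cb}(M)$. For instance, in $\mathbb R$ with $A=\{0\}$ and $B=[0,1]$ every point of $A$ lies in $B$, but $D(1,A)=1$, so $H(A,B)=1$: both suprema are needed. For one-point sets, $H(\{p\},\{q\})=d(p,q)$.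

We use three facts constantly:
$$D(x,A)\le d(x,y)+D(y,A),\tag{1}$$
$$a\in A\ \Longrightarrow\ D(a,B)\le H(A,B),\tag{2}$$
$$\text{if } A \text{ is closed, then } D(x,A)=0 \text{ if and only if } x\in A.\tag{3}$$
The first comes from taking the infimum over $a\in A$ in $d(x,a)\le d(x,y)+d(y,a)$; the second is the definition of $H$; the third holds because $D(x,A)=0$ gives points of $A$ converging to $x$.

**Definition.** A map $T:M\to P_{cb}(M)$ is a *set-valued quasi-contraction with constant* $\alpha\in[0,1)$ if $H(Tx,Ty)\le\alpha\,m(x,y)$ for all $x,y\in M$, where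
$$m(x,y)=\max\{d(x,y),\,D(x,Tx),\,D(y,Ty),\,D(x,Ty),\,D(y,Tx)\}.\tag{4}$$

Note that $m(x,y)=m(y,x)$, and that a quasi-contraction with constant $\alpha$ is one with every larger constant below $1$.

**Example.** Let $M=[0,1]$, $Tx=\{0\}$ for $x<1$, and $T1=\{0,\frac13\}$. For $x,y<1$ we have $H(Tx,Ty)=0$. For $x<1$ we have $H(Tx,T1)=\frac13$, while $D(1,T1)=\frac23$, so $H(Tx,T1)\le\frac12 m(x,1)$. Thus $T$ is a quasi-contraction with constant $\frac12$. It satisfies no inequality $H(Tx,Ty)\le c\,d(x,y)$, since $H(Tx,T1)=\frac13$ while $d(x,1)\to0$ as $x\to1$. The fixed point is $0$.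

**The discrete case by hand.** Suppose $d$ takes only the values $0$ and $1$. Then every term in $m(x,y)$ is at most $1$, so $H(Tx,Ty)\le\alpha<1$. But $H$ also takes only the values $0$ and $1$, so $H(Tx,Ty)=0$ and $Tx=Ty$ for all $x,y$. So $T$ is constant, $Tx=A$, and every $a\in A$ satisfies $a\in A=Ta$. Hence there is no counterexample with a single nonzero distance, for any $\alpha<1$; in particular none on two points. A counterexample needs a ladder of distances of different sizes.

## Why the single-valued argument does not transfer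

In the single-valued case the orbit $x_{n+1}=Tx_n$ can be controlled for every $\alpha<1$ as follows. Let $\Delta_n$ be the diameter of $\{x_0,\dots,x_n\}$. For $1\le i,j\le n$,
$$d(x_i,x_j)=d(Tx_{i-1},Tx_{j-1})\le\alpha\max\{d(x_{i-1},x_{j-1}),d(x_{i-1},x_i),d(x_{j-1},x_j),d(x_{i-1},x_j),d(x_{j-1},x_i)\}\le\alpha\Delta_n.$$
So if $\Delta_n>0$ it is attained at a pair containing $x_0$, say $\Delta_n=d(x_0,x_k)\le d(x_0,x_1)+d(x_1,x_k)\le d(x_0,x_1)+\alpha\Delta_n$. Hence $\Delta_n\le d(x_0,x_1)/(1-\alpha)$ for all $n$, and the orbit is bounded.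

For a set-valued $T$ we pick $x_{n+1}\in Tx_n$, and the first equality is lost. The inequality for $H(Tx_{i-1},Tx_{j-1})$ controls $D(x_i,Tx_{j-1})$, the distance from $x_i$ to the *set* $Tx_{j-1}$. It says nothing about $d(x_i,x_j)$, because $x_j$ was selected in $Tx_{j-1}$ for being close to $x_{j-1}$, not for being close to $x_i$. The points of $Tx_{j-1}$ that are good for different $x_i$ may be different points.

## Looking one step back, and the barrier at $\frac12$

What survives is a step-by-step estimate. Take $x_{n+1}\in Tx_n$, put $a_n=d(x_n,x_{n+1})$, and suppose $D(x_n,Tx_n)>0$ for all $n$. Since $x_n\in Tx_{n-1}$, facts (2) and (4) give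
$$D(x_n,Tx_n)\le H(Tx_{n-1},Tx_n)\le\alpha\max\{a_{n-1},\,D(x_{n-1},Tx_{n-1}),\,D(x_n,Tx_n),\,D(x_{n-1},Tx_n),\,0\}.$$
Here $D(x_{n-1},Tx_{n-1})\le a_{n-1}$, and $D(x_n,Tx_n)$ cannot be bounded by $\alpha$ times itself. So
$$D(x_n,Tx_n)\le\alpha\max\{a_{n-1},\,D(x_{n-1},Tx_n)\}.\tag{5}$$
The natural continuation is the triangle inequality $D(x_{n-1},Tx_n)\le a_{n-1}+D(x_n,Tx_n)$. It turns (5) into
$$D(x_n,Tx_n)\le\frac{\alpha}{1-\alpha}\,a_{n-1}.$$
If $\alpha<\frac12$ the factor is below $1$; choosing $x_{n+1}$ almost nearest to $x_n$ in $Tx_n$ makes the $a_n$ decay geometrically. If $\alpha\ge\frac12$ the factor is at least $1$ and the estimate gives no decay. The term responsible is $D(x_{n-1},Tx_n)$, and the wasteful move is to estimate it by the triangle inequality at once.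

## Looking further back: the numbers $k\alpha^k$

The point $x_{n-1}$ is itself in a value of $T$, namely $Tx_{n-2}$. So the quasi-contraction inequality can be applied again:
$$D(x_{n-1},Tx_n)\le H(Tx_{n-2},Tx_n)\le\alpha\,m(x_{n-2},x_n).$$
This introduces $D(x_{n-2},Tx_n)$, which can be treated in the same way, and so on. Each step back earns one more factor $\alpha$. The price is that the distances that enter are now as long as $a_{n-k}+\dots+a_{n-1}$, a sum of $k$ step lengths. If the recent step lengths are at most $\mu$, the $k$-th look back therefore contributes at most $\alpha^k\cdot k\mu$. At the last step, $k=K$, we finally use the triangle inequality, as above: an estimate $e\le\alpha^K(K\mu+e)$ gives $e\le\frac{K\alpha^K}{1-\alpha^K}\mu$.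

So with depth $K$ the method yields decay when $k\alpha^k<1$ for $k\le K$ and $K\alpha^K/(1-\alpha^K)<1$; the latter says $(K+1)\alpha^K<1$. Depth $1$ gives $\alpha<\frac12$, as before. Depth $2$ gives $\alpha<3^{-1/2}\approx0.577$, since $3\alpha^2<1$ implies $2\alpha^2<1$. As $K$ grows the last condition becomes harmless, because $(K+1)\alpha^K\to0$. What remains is $k\alpha^k<1$ for all $k$, that is, $\alpha<k^{-1/k}$. The values $k^{-1/k}$ for $k=2,3,4$ are about $0.7071$, $0.6934$, $0.7071$.

## Proof of (B): existence for $\alpha<3^{-1/3}$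

Let $M$ be nonempty and complete and let $T$ be a set-valued quasi-contraction with constant $\alpha<3^{-1/3}$. Enlarging $\alpha$ if necessary, assume $0<\alpha<3^{-1/3}$. Put
$$\beta=3^{1/3}\alpha\in(0,1).$$

**Step 1. An integer inequality.** This step bounds all the numbers $k\alpha^k$ at once. We claim $k\le3^{k/3}$ for all integers $k\ge1$. For $k=1$ this is $1\le3^{1/3}$; for $k=2$, cubing gives $8\le9$; for $k=3$ it is $3\le3$. If it holds for some $k\ge3$, then $\frac{k+1}{k}\le\frac43<3^{1/3}$, because $\frac{64}{27}<3$, so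
$$k+1=\tfrac{k+1}{k}\cdot k\le3^{1/3}\cdot3^{k/3}=3^{(k+1)/3}.$$
Since $\alpha^k=3^{-k/3}\beta^k$, we get
$$k\alpha^k\le\beta^k\le\beta\qquad(k\ge1).\tag{6}$$
Now fix an integer $K\ge1$ with
$$\alpha^K\le\tfrac12\qquad\text{and}\qquad2\beta^K\le\beta.\tag{7}$$
It exists because $\alpha,\beta<1$. This is the depth to which we look back.

**Step 2. The sequence.** This step selects almost-nearest points, leaving a margin that $\beta$ can absorb. Put $\gamma=\beta^{-1/2}>1$ and take any $x_0\in M$. If $D(x_n,Tx_n)=0$ for some $n$, then $x_n\in Tx_n$ by (3), and we are done. Otherwise $\gamma D(x_n,Tx_n)>D(x_n,Tx_n)$, so by the definition of the infimum we can choose inductively $x_{n+1}\in Tx_n$ with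
$$a_n:=d(x_n,x_{n+1})\le\gamma\,D(x_n,Tx_n).\tag{8}$$
From here on $D(x_n,Tx_n)>0$ for all $n$.

**Step 3. The recursion for one look back.** This step generalizes (5). Fix $n\ge K$ and put
$$e_i=D(x_i,Tx_n)\quad(n-K\le i\le n),\qquad S_0=0,\quad S_k=a_{n-k}+\dots+a_{n-1}\quad(1\le k\le K).$$
Our target is $e_n=D(x_n,Tx_n)$. Let $1\le k\le K$ and $i=n-k+1$, so that $i-1=n-k\ge0$. Since $x_i\in Tx_{i-1}$,
$$e_i\le H(Tx_{i-1},Tx_n)\le\alpha\max\{d(x_{i-1},x_n),\ D(x_{i-1},Tx_{i-1}),\ e_n,\ e_{i-1},\ D(x_n,Tx_{i-1})\}.$$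
Three of these terms are sums of step lengths:

* $d(x_{i-1},x_n)\le a_{n-k}+\dots+a_{n-1}=S_k$;
* $D(x_{i-1},Tx_{i-1})\le d(x_{i-1},x_i)=a_{n-k}\le S_k$;
* $D(x_n,Tx_{i-1})\le d(x_n,x_i)\le S_{k-1}\le S_k$, because $x_i\in Tx_{i-1}$.

Hence
$$e_{n-k+1}\le\alpha\max\{S_k,\ e_n,\ e_{n-k}\}\qquad(k=1,\dots,K).\tag{9}$$

**Step 4. Iterating the recursion.** This step bounds $e_n$ by recent step lengths. We claim that for $1\le k\le K$
$$e_n\le\max\Big\{\max_{1\le j\le k}\alpha^jS_j,\ \max_{1\le j\le k}\alpha^je_n,\ \alpha^ke_{n-k}\Big\}.\tag{10}$$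
For $k=1$ this is (9) with $k=1$. If (10) holds for some $k<K$, then (9) with $k+1$ in place of $k$ says $e_{n-k}\le\alpha\max\{S_{k+1},e_n,e_{n-k-1}\}$; inserting this in the last term gives (10) for $k+1$.

Take $k=K$ in (10). Then $e_n$ is at most one of the listed terms. Since $e_n>0$ and $\alpha<1$, it is not at most $\alpha^je_n$. Write
$$\mu_n=\max_{n-K\le p\le n-1}a_p,$$
so that $S_k\le k\mu_n$ for $k\le K$. Two cases remain.

*Case 1: $e_n\le\alpha^kS_k$ for some $1\le k\le K$.* Then $e_n\le k\alpha^k\mu_n\le\beta\mu_n$ by (6).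

*Case 2: $e_n\le\alpha^Ke_{n-K}$.* By (1), $e_{n-K}\le d(x_{n-K},x_n)+e_n\le S_K+e_n$. So $(1-\alpha^K)e_n\le\alpha^KS_K$, and since $1-\alpha^K\ge\frac12$ by (7),
$$e_n\le\frac{\alpha^K}{1-\alpha^K}S_K\le2\alpha^K\cdot K\mu_n\le2\beta^K\mu_n\le\beta\mu_n,$$
where (6) and (7) were used at the end.

In both cases
$$D(x_n,Tx_n)\le\beta\,\mu_n\qquad(n\ge K).\tag{11}$$

**Step 5. The sequence converges.** This step turns (11), which compares with a maximum over $K$ earlier steps, into geometric decay over blocks of length $K$. By (8) and (11), $a_n\le\gamma\beta\mu_n=\sqrt\beta\,\mu_n$ for $n\ge K$. Put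
$$B_s=\max\{a_p:\ sK\le p<(s+1)K\}\qquad(s\ge0).$$
We claim $a_p\le\sqrt\beta\,B_s$ for every $p$ with $(s+1)K\le p<(s+2)K$, by induction on $p$ in this block. The $K$ indices $p-K,\dots,p-1$ are all at least $sK$. Those below $(s+1)K$ lie in block $s$, so the corresponding step lengths are at most $B_s$. Those from $(s+1)K$ on are earlier indices of the same block, so by induction their step lengths are at most $\sqrt\beta\,B_s\le B_s$. Hence $\mu_p\le B_s$ and $a_p\le\sqrt\beta\,B_s$, as claimed. So $B_{s+1}\le\sqrt\beta\,B_s$, and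
$$\sum_{p\ge0}a_p\le K\sum_{s\ge0}B_s\le\frac{K B_0}{1-\sqrt\beta}<\infty.$$
Therefore $(x_n)$ is Cauchy. Since $M$ is complete, $x_n\to x$ for some $x\in M$; also $a_n\to0$.

**Step 6. The limit is a fixed point.** No continuity of $T$ is available, so we use the inequality itself. Since $x_{n+1}\in Tx_n$, facts (1) and (2) give
$$D(x,Tx)\le d(x,x_{n+1})+D(x_{n+1},Tx)\le d(x,x_{n+1})+H(Tx_n,Tx).$$
In $m(x_n,x)$ we have $D(x_n,Tx_n)\le a_n$, $D(x_n,Tx)\le d(x_n,x)+D(x,Tx)$ and $D(x,Tx_n)\le d(x,x_{n+1})$. So
$$D(x,Tx)\le d(x,x_{n+1})+\alpha\max\{d(x_n,x),\ a_n,\ D(x,Tx),\ d(x_n,x)+D(x,Tx),\ d(x,x_{n+1})\}.$$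
Letting $n\to\infty$ gives $D(x,Tx)\le\alpha D(x,Tx)$. As $\alpha<1$, $D(x,Tx)=0$, and $x\in Tx$ by (3). This proves (B). $\blacksquare$

**Remark.** Depth $5$ would serve for all $\alpha<3^{-1/3}$ at once: in the condition $(K+1)\alpha^K<1$ found above, $6\alpha^5<6\cdot3^{-5/3}<1$, because $6^3=216<243=3^5$. Then $e_n\le\max\big\{\beta,\frac{5\alpha^5}{1-\alpha^5}\big\}\mu_n$, with a factor below $1$, and Steps 5 and 6 run as before, with $\gamma$ chosen for this factor. The choice (7) is only more convenient to write.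

## Where the estimate is tight: the ladder $1,\lambda,\lambda^2,3$

Put $\lambda=3^{1/3}$, and let $\alpha=1/\lambda$. Now $\beta=1$, and $k\alpha^k=1$ happens exactly at $k=3$: the values for $k=1,2$ are $1/\lambda$ and $2/\lambda^2$, both below $1$, and for $k\ge4$ Step 1 gives strict inequality. To defeat the proof, we want an orbit whose three looks back are all tight:
$$D(x_n,Tx_n)=1,\quad D(x_{n-1},Tx_n)=\lambda,\quad D(x_{n-2},Tx_n)=\lambda^2,\quad d(x_{n-3},x_n)=3=\lambda^3.\tag{12}$$
Each entry is $\alpha$ times the next. The steps have length $1$ and three of them add up to $3$.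

The last condition suggests points $u_i$ on a cycle, with $d(u_i,u_j)$ the cyclic distance cut off at $3$, and $u_{i+1}\in Tu_i$. The cycle must close up without the sets $Tu_i$ drifting too far apart. If every $Tu_i$ were the single point $u_{i+1}$, then points at the maximal distance $3$ would be sent to points at distance $3$, and the inequality would fail. We need values of $T$ with several points, and we need points at distances $\lambda$ and $\lambda^2$ from the $u_i$. So we take a second copy $v_i$ of the cycle, with $d(u_i,v_j)$ equal to $\lambda$, $\lambda^2$ or $3$ according to how far $i$ and $j$ are apart, and let $T$ move indices backward on the $v$ side.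

The first attempt on $\mathbb Z_8$ is $A'_i=\{u_{i+1},v_{i-1}\}$. It does satisfy (12) along $x_n=u_n$: with the metric defined in the next section,

* $D(u_n,A'_n)=\min\{1,\lambda^2\}=1$,
* $D(u_{n-1},A'_n)=\min\{2,\lambda\}=\lambda$,
* $D(u_{n-2},A'_n)=\min\{3,\lambda^2\}=\lambda^2$.

But it fails for opposite indices. We have $u_0\in A'_7=\{u_0,v_6\}$, while $A'_3=\{u_4,v_2\}$ has both points at distance $3$ from $u_0$. So $H(A'_7,A'_3)\ge3$, whereas all distances in the space are at most $3$, and $3\le\alpha\cdot3$ is false for every $\alpha<1$. The repair is to add two more points to each set, $u_{i+3}$ and $v_{i-3}$, which bring the sets with far-apart indices close to each other again. For example, the two repaired sets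
$$A_0=\{u_1,u_3,v_7,v_5\},\qquad A_4=\{u_5,u_7,v_3,v_1\}$$
pair off as $u_1,v_1$; $u_3,v_3$; $v_7,u_7$; $v_5,u_5$ at distance $\lambda$, so $H(A_0,A_4)\le\lambda$. We now check that the repaired map works.

## Proof of (A): a fixed-point-free quasi-contraction on 16 points

It suffices to treat $\alpha=1/\lambda=3^{-1/3}$, because a quasi-contraction with this constant is one with every larger constant below $1$. We use
$$1<\lambda<\tfrac32,\qquad2<\lambda^2<3,\qquad\lambda^3=3,$$
which hold because $1<3<\frac{27}{8}$ and $8<9<27$. So $0<1<\lambda<2<\lambda^2<3$.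

**Step 1. The space.** Indices are in $\mathbb Z_8$, and $|k|\in\{0,1,2,3,4\}$ denotes the cyclic distance from $k$ to $0$. Let $M=\{u_i,v_i:i\in\mathbb Z_8\}$, with
$$d(u_i,u_j)=d(v_i,v_j)=f(i-j),\qquad d(u_i,v_j)=d(v_j,u_i)=g(i-j),$$
$$f(k)=\min(|k|,3),\qquad g(k)=\begin{cases}\lambda,&|k|=0,\\ \lambda^2,&|k|=1,\\ 3,&|k|\ge2.\end{cases}$$
Both $f$ and $g$ are even, and all distances are at most $3$.

**Step 2. $d$ is a metric.** Symmetry is clear, and $f(k)=0$ only for $k=0$, while $g\ge\lambda>0$. It remains to check triangles. Inside one row the triangle inequality follows from $|k+l|\le|k|+|l|$ and $\min(p+q,3)\le\min(p,3)+\min(q,3)$ for $p,q\ge0$. For mixed triangles, the exchange $u_i\leftrightarrow v_i$ preserves $d$ because $g$ is even, so we may take the vertices to be $u_i,u_j,v_l$. With $k=i-j$ and $p=i-l$ we have $j-l=p-k$, and the three inequalities for this triangle are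
$$f(k)\le g(p)+g(p-k)\qquad\text{and}\qquad|g(p)-g(p-k)|\le f(k).$$

*First inequality.* For $k=0$ it is trivial. For $k\ne0$ at most one of $p$, $p-k$ is $0$, so the right side is at least $\lambda+\lambda^2>1+2=3\ge f(k)$.

*Second inequality.* For $k=0$ both sides are $0$. For $|k|=1$ the numbers $|p|$ and $|p-k|$ differ by exactly $1$, so the left side is $\lambda^2-\lambda$, $3-\lambda^2$ or $0$. Here $\lambda^2-\lambda=\lambda(\lambda-1)<\frac32\cdot\frac12<1$ and $3-\lambda^2<1$. For $|k|\ge2$ the left side is at most $3-\lambda<2\le f(k)$.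

So $(M,d)$ is a metric space with 16 points.

**Step 3. The map.** Put
$$Tu_i=Tv_i=A_i:=\{u_{i+1},\,u_{i+3},\,v_{i-1},\,v_{i-3}\}.$$
These sets are nonempty and finite, hence closed and bounded.

**Step 4. All distances from points to values of $T$.** This step reduces everything to one function on $\mathbb Z_8$. Let
$$\delta(a)=D(u_0,A_a)=\min\{f(a+1),\,f(a+3),\,g(a-1),\,g(a-3)\}.$$
Direct evaluation gives the following table.

| $a$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 |
|---|---|---|---|---|---|---|---|---|
| $f(a+1)$ | $1$ | $2$ | $3$ | $3$ | $3$ | $2$ | $1$ | $0$ |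
| $f(a+3)$ | $3$ | $3$ | $3$ | $2$ | $1$ | $0$ | $1$ | $2$ |
| $g(a-1)$ | $\lambda^2$ | $\lambda$ | $\lambda^2$ | $3$ | $3$ | $3$ | $3$ | $3$ |
| $g(a-3)$ | $3$ | $3$ | $\lambda^2$ | $\lambda$ | $\lambda^2$ | $3$ | $3$ | $3$ |
| $\delta(a)$ | $1$ | $\lambda$ | $\lambda^2$ | $\lambda$ | $1$ | $0$ | $1$ | $0$ |
| $\varphi(a)$ | $1$ | $2$ | $3$ | $2$ | $1$ | $0$ | $1$ | $0$ |

The last row records the position of $\delta(a)$ on the ladder
$$w_0=0,\quad w_1=1,\quad w_2=\lambda,\quad w_3=\lambda^2,\quad w_4=3,$$
that is, $\delta(a)=w_{\varphi(a)}$. The ladder is increasing, and $w_s=\alpha w_{s+1}$ for $s=1,2,3$.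

The translation $u_i\mapsto u_{i+1}$, $v_i\mapsto v_{i+1}$ is an isometry that maps $A_a$ onto $A_{a+1}$, so $D(u_i,A_a)=D(u_0,A_{a-i})$. The bijection $u_i\mapsto v_{-i}$, $v_i\mapsto u_{-i}$ is an isometry, because $f$ and $g$ are even. It maps $A_a$ onto $\{v_{-a-1},v_{-a-3},u_{-a+1},u_{-a+3}\}=A_{-a}$. Therefore $D(v_i,A_a)=D(u_{-i},A_{-a})$. In summary,
$$D(u_i,A_a)=\delta(a-i),\qquad D(v_i,A_a)=\delta(i-a).\tag{13}$$

**Step 5. No fixed points.** By (13), $D(u_i,Tu_i)=D(v_i,Tv_i)=\delta(0)=1>0$ for all $i$.

**Step 6. An upper bound for $H$.** This step bounds the left side of the quasi-contraction inequality by a rung of the ladder. We claim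
$$H(A_a,A_b)\le w_{\min(|a-b|,3)}.\tag{14}$$
In the last row of the table, neighboring entries differ by at most $1$, also in passing from $a=7$ back to $a=0$. Following a shortest arc from $a$ to $b$, we get $|\varphi(a)-\varphi(b)|\le|a-b|$ for all $a,b\in\mathbb Z_8$.

Let $u_i\in A_a$. Then $w_{\varphi(a-i)}=D(u_i,A_a)=0$, so $\varphi(a-i)=0$. Hence $\varphi(b-i)\le|a-b|$, and $\varphi\le3$ always. So $D(u_i,A_b)=w_{\varphi(b-i)}\le w_{\min(|a-b|,3)}$. Let $v_i\in A_a$. In the same way $\varphi(i-a)=0$, so $\varphi(i-b)\le\min(|a-b|,3)$ and $D(v_i,A_b)=w_{\varphi(i-b)}\le w_{\min(|a-b|,3)}$. Exchanging $a$ and $b$ gives the same bound for points of $A_b$, which proves (14).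

**Step 7. A lower bound for $m$, one rung higher.** Let $x\in\{u_i,v_i\}$, $y\in\{u_j,v_j\}$. If $i=j$, then $H(Tx,Ty)=0$ and nothing is to be proved. Let $i\ne j$ and $s=\min(|i-j|,3)\in\{1,2,3\}$. We claim
$$m(x,y)\ge w_{s+1}.\tag{15}$$

*$s=3$.* Then $|i-j|\ge3$ and $f(i-j)=g(i-j)=3$, so $d(x,y)=3=w_4$ in all cases.

*$s=2$; we need $m(x,y)\ge\lambda^2$.* If one of $x,y$ is a $u$ and the other a $v$, then $d(x,y)=g(i-j)=3\ge\lambda^2$. If both are $u$'s, the pair is $\{u_i,u_{i+2}\}$ for a suitable name $i$ of one index, and $D(u_i,Tu_{i+2})=\delta(2)=\lambda^2$ by (13). If both are $v$'s, the pair is $\{v_i,v_{i-2}\}$, and $D(v_i,Tv_{i-2})=\delta(2)=\lambda^2$.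

*$s=1$; we need $m(x,y)\ge\lambda$.* If one is a $u$ and the other a $v$, then $d(x,y)=g(i-j)=\lambda^2\ge\lambda$. If both are $u$'s, the pair is $\{u_i,u_{i+1}\}$, and $D(u_i,Tu_{i+1})=\delta(1)=\lambda$. If both are $v$'s, the pair is $\{v_i,v_{i-1}\}$, and $D(v_i,Tv_{i-1})=\delta(1)=\lambda$.

Since $m$ is symmetric in its arguments, working with unordered pairs was legitimate, and (15) holds.

**Step 8. The quasi-contraction inequality.** For $i\ne j$ and $s=\min(|i-j|,3)$, the bounds (14) and (15) and the ladder relation give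
$$H(Tx,Ty)\le w_s=\alpha\,w_{s+1}\le\alpha\,m(x,y),\qquad\alpha=3^{-1/3}.$$
So $T$ is a set-valued quasi-contraction with constant $3^{-1/3}$, hence with every constant in $[3^{-1/3},1)$, and by Step 5 it has no fixed point. This proves (A), and with it Theorem 1. $\blacksquare$
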